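# Refinements of complete graphs in polytope graphs with two prescribed principal vertices

## 1. Faces, graphs, pyramids, vertex figures and connectivity

All polytopes are convex, and $\mathcal P^d$ is the family of $d$-dimensional polytopes. A face of $P$ is the set where some linear functional attains its maximum over $P$; the empty set and $P$ itself are also counted. We use these textbook facts.

* If a face of $P$ contains a relative interior point of a segment $[a,b]\subset P$, then it contains $a$ and $b$.
* A face is the convex hull of the vertices of $P$ that it contains. The intersection of two faces is a face. If $F$ is a face of $P$, the faces of $F$ are exactly the faces of $P$ contained in $F$.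

**Definition (graph of a polytope).** $G(P)$ has vertex set $\operatorname{vert}P$; two vertices are adjacent when the segment between them is an edge (a $1$-dimensional face) of $P$.

*Example.* For the cube $[0,1]^3$ the vertices are the $0/1$-words of length $3$, adjacent when they differ in exactly one place. For instance $000$ and $110$ are not adjacent: their midpoint is also the midpoint of $100$ and $010$, so a face containing it contains all four.

**Definition (pyramid).** The pyramid over $P\in\mathcal P^d$ is the $(d+1)$-polytope $\operatorname{conv}(P\cup\{a\})$, where the apex $a$ lies outside the affine hull of $P$. Its faces are the faces $F$ of $P$ and the sets $\operatorname{conv}(F\cup\{a\})$. Hence its graph is $G(P)$ together with $a$ joined to every vertex of $P$.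

*Example.* The graph of the pyramid over a square is a $4$-cycle plus a vertex joined to all four.

**Definition (vertex figure).** For a vertex $x$ of $P\in\mathcal P^d$, $d\ge 2$, the vertex figure $P/x$ is the intersection of $P$ with a hyperplane that strictly separates $x$ from the other vertices. It is a $(d-1)$-polytope, and its $k$-faces correspond, preserving inclusions, to the $(k+1)$-faces of $P$ containing $x$. Thus its vertices correspond to the neighbors of $x$, and its edges to the $2$-faces through $x$. In particular $x$ has at least $d$ neighbors, since a $(d-1)$-polytope has at least $d$ vertices.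

*Example.* The vertex figure of the $3$-cube at $000$ is a triangle: its vertices correspond to $100,010,001$, its edges to the three squares at $000$.

**Definition ($k$-connected).** A graph is $k$-connected if it has more than $k$ vertices and stays connected when any fewer than $k$ vertices are deleted.

*Example.* A cycle is $2$-connected and not $3$-connected.

**Balinski's theorem.** If $P\in\mathcal P^d$, then $G(P)$ is $d$-connected.

**Definition (fan).** Let $x$ be a vertex of a graph and $Y$ a set of vertices not containing $x$. A $k$-fan from $x$ to $Y$ consists of $k$ paths from $x$ to $k$ distinct vertices of $Y$, pairwise sharing only $x$, each meeting $Y$ only in its end.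

*Example.* In the $3$-cube, the paths $111,110,100$ and $111,011,010$ and $111,101,001$ form a $3$-fan from $111$ to $Y=\{000,100,010,001\}$.

**Menger's theorem.** Let a graph be $k$-connected. Any two distinct vertices are joined by $k$ paths that pairwise share only their ends. If $x\notin Y$ and $|Y|\ge k$, there is a $k$-fan from $x$ to $Y$.

## 2. Refinements and their principal vertices

**Definition (refinement).** A complex $\mathcal K$ is a refinement of a complex $\mathcal L$ if there is a homeomorphism $\Psi:\operatorname{set}\mathcal K\to\operatorname{set}\mathcal L$ such that for each face $L$ of $\mathcal L$ the set $\Psi^{-1}(L)$ is a union of faces of $\mathcal K$; a face $K$ of $\mathcal K$ is principal if $\Psi(K)$ is a face of $\mathcal L$. For the complete graph $K_r$ on $r$ vertices this becomes concrete: a graph contains a refinement of $K_r$ if it has $r$ distinct vertices, the **principal vertices**, and $\binom r2$ paths, one joining each pair of them, such that no two paths share a vertex other than a common endpoint and no path passes through a principal vertex other than its endpoints. We call these paths the branch paths.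

**Definition ($K_r(x_1,x_2)$).** Let $r\ge2$. We say that $G(P)$ contains $K_r(x_1,x_2)$ if it contains a refinement of $K_r$ in which the distinct vertices $x_1,x_2$ are principal.

*Example.* The graph of the $3$-cube contains $K_4(000,111)$. Take principal vertices $000,\ 111,\ 100,\ 101$ and the paths
$$000,100;\qquad 100,110,111;\qquad 000,001,101;\qquad 101,111;\qquad 100,101;\qquad 000,010,011,111.$$
The interior vertices are $110$; $001$; $010,011$. They are distinct and not principal. Every vertex of the cube has been used; we return to this in Section 5.

If $r\ge3$ and $G(P)$ contains $K_r(x_1,x_2)$, it contains $K_{r-1}(x_1,x_2)$: drop a principal vertex other than $x_1,x_2$, with its paths.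

**Definition ($f(d)$).** $f(d)$ is the largest $r$ such that $G(P)$ contains $K_r(x_1,x_2)$ for all $P\in\mathcal P^d$ and all distinct $x_1,x_2\in\operatorname{vert}P$.

*Example.* A $1$-polytope is a segment, so $f(1)=2$. For a polygon the graph is a cycle; any third vertex, together with the cycle, gives $K_3(x_1,x_2)$. Since the triangle has only three vertices, $f(2)=3$.

In general $f(d)\ge2$ because $G(P)$ is connected, and $f(d)\le d+1$ because the $d$-simplex has only $d+1$ vertices.

## 3. Conjecture 5.1 and what is proved about it

If we point at two vertices of a $d$-polytope, can we always find a subdivided $K_{d+1}$ in its graph with both of them among the principal vertices? The following is Conjecture 5.1 of http://discovery.ucl.ac.uk/1572386/1/Lockeberg_thesis.pdf.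

**Conjecture 5.1.** Let $P\in\mathcal P^d$ and let $x_1,x_2\in\operatorname{vert}P$ be distinct. Then $G(P)$ contains a refinement of $K_{d+1}$ for which $x_1$ and $x_2$ are principal vertices.

In our notation it says $f(d)=d+1$. It holds when $P$ is simplicial (Larman and Mani), and the source lists it as open for $d\ge4$. We shall see that it is false for every $d\ge8$.

**Theorem 1.** For every $d\ge 8$ there are $P\in\mathcal P^d$ and distinct $x_1,x_2\in\operatorname{vert} P$ such that $G(P)$ does not contain $K_{d+1}(x_1,x_2)$.

Thus $f(d)\le d$ for all $d\ge8$. The smallest counterexample below is an explicit $8$-polytope with $18$ vertices. The conjecture fails by a linear amount, while half of it is always true: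

**Theorem 2.** (a) $f(d)\le\left(1-\frac1{292}\right)d+\frac52$ for all $d\ge1$. (b) $f(d)\ge\lfloor (d+3)/2\rfloor$ for all $d\ge 1$.

For $d\le3$ the conjecture is true, as the next section shows. The cases $d=4,5,6,7$ are not settled here.

## 4. Dimension three, and how far disjoint paths carry

Conjecture 5.1 strengthens Balinski's theorem. Let $H(d)$ be the subgraph of $K_{d+1}$ formed by all edges meeting two fixed vertices $y_1,y_2$: the edge $y_1y_2$, and $d-1$ paths of length two from $y_1$ to $y_2$. Balinski's theorem is equivalent to the statement that for any distinct $x_1,x_2\in\operatorname{vert}P$ the graph $G(P)$ contains a refinement of $H(d)$ with $x_1,x_2$ in the roles of $y_1,y_2$. One direction is quick. Menger gives $d$ internally disjoint $x_1x_2$-paths. At most one of them is a single edge, so we can choose an interior vertex on each of $d-1$ of them and keep the remaining path as the $x_1x_2$-path.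

So a sensible first plan is: take this refinement of $H(d)$, and join the chosen middle vertices to one another.

**The case $d=3$: $f(3)=4$.** Take three internally disjoint $x_1x_2$-paths; at least two have nonempty interiors. The graph $G(P)-\{x_1,x_2\}$ is connected, since $G(P)$ is $3$-connected. Among all its paths that join vertices of two different interiors, take a shortest one, with ends $p,q$. It meets the three interiors only in $p$ and $q$. Indeed, let an inner vertex $w$ of it lie in one of the interiors. Since $p$ and $q$ lie in different interiors, the interior of $w$ differs from that of $p$ or from that of $q$, and one of the two parts of the path is a shorter path between different interiors, a contradiction. Now $x_1,x_2,p,q$ are the principal vertices of a refinement of $K_4$: the path through $p$ supplies $x_1p$ and $px_2$, the path through $q$ supplies $x_1q$ and $qx_2$, the third path joins $x_1$ to $x_2$, and the new path joins $p$ to $q$. Hence $f(3)\ge 4$, and $f(3)\le4$ by the simplex.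

**Where the plan stops.** For $d=3$ only one connecting path was required, and connectedness produces one. For $d\ge4$ one needs $\binom{d-1}2\ge3$ connecting paths, disjoint from each other apart from common ends. Connectedness produces them one at a time, and nothing in the argument makes the second avoid the first. This suggests asking what prevents a large refinement from existing.

## 5. Counting the vertices that a refinement consumes

Every non-adjacent pair of principal vertices forces its branch path to use at least one interior vertex, and those vertices cannot be used again. If $P$ has few vertices and many non-adjacent pairs, there may not be enough room. First we need a cheap certificate of non-adjacency.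

**Lemma 1 (parallelograms).** Let $p\ne q$, $p',q'$ be vertices of $P$ with $p+q=p'+q'$ and $\{p,q\}\ne\{p',q'\}$. Then $p,q$ are not adjacent in $G(P)$.

*Proof.* Suppose $[p,q]$ is an edge. It is a face containing $\frac12(p+q)=\frac12(p'+q')$, hence it contains $p'$ and $q'$. The only vertices of $P$ on this edge are $p,q$, so $p',q'\in\{p,q\}$. If $p'=q'$, say both equal $p$, then $p+q=2p$ gives $p=q$, which is excluded; the same holds with $q$ in place of $p$. So $\{p',q'\}=\{p,q\}$, a contradiction. ∎

**Lemma 2 (counting).** Let $P$ have $n$ vertices. Let $x_1,x_2$ be non-adjacent vertices such that every other vertex is non-adjacent to at least one of $x_1,x_2$. If $G(P)$ contains $K_r(x_1,x_2)$ with principal set $R$, and $\Omega$ is the number of non-adjacent pairs inside $R'=R\setminus\{x_1,x_2\}$, then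
$$2r+\Omega\le n.\tag{1}$$

*Proof.* Interior vertices of branch paths are non-principal, and different paths have disjoint interiors, so there are at most $n-r$ interior vertices in total. We count from below. For each of the $r-2$ vertices $z\in R'$, at least one of the pairs $x_1z$, $x_2z$ is non-adjacent, and its path has an interior vertex. The pairs inside $R'$ contribute at least $\Omega$. The $x_1x_2$-path has at least two interior vertices: $x_1,x_2$ are non-adjacent, and by hypothesis they have no common neighbor. Altogether $(r-2)+\Omega+2\le n-r$. ∎

*Example.* In the $3$-cube, $x_1=000$ and $x_2=111$ satisfy the hypotheses. With $r=4$, (1) reads $8+\Omega\le8$, so the other two principal vertices must be adjacent. In the example of Section 2 they are ($100$ and $101$), and all $8$ vertices are used.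

**The two special vertices alone never suffice.** Suppose $x_1,x_2$ satisfy the hypotheses of Lemma 2 in a $d$-polytope. Their neighborhoods are disjoint, contain neither $x_1$ nor $x_2$, and have at least $d$ elements each. Therefore
$$n\ge 2d+2.\tag{2}$$
For $r=d+1$, (1) says $\Omega\le n-2d-2$, and by (2) the right side is never negative. So the cost at $x_1,x_2$ by itself gives no contradiction. But if $n=2d+2$ exactly, then $\Omega=0$: the remaining $d-1$ principal vertices are pairwise adjacent. This is the opening. We look for a $d$-polytope with $2d+2$ vertices, with such a pair $x_1,x_2$, and with no clique of size $d-1$ avoiding $x_1,x_2$. The $3$-cube fails only the last condition, as it has cliques of size $2$. The plan is to start from it and raise the dimension, adding exactly two vertices per dimension.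

## 6. Pyramids preserve the loss

A failure in one dimension must be carried to higher dimensions. Call $d+1-f(d)$ the loss in dimension $d$.

**Lemma 3 (pyramids).** Let $r\ge2$. If $G(P)$ does not contain $K_r(x_1,x_2)$, then the graph of the pyramid over $P$ does not contain $K_{r+1}(x_1,x_2)$. Consequently $f(d+1)\le f(d)+1$, i.e. $d+1-f(d)$ is nondecreasing.

*Proof.* We show the contrapositive: from a $K_{r+1}(x_1,x_2)$ in the graph of the pyramid with apex $a$ we produce a $K_r(x_1,x_2)$ in $G(P)$. Note that $r+1\ge3$, so there is a principal vertex other than $x_1,x_2$, and that $a\ne x_1,x_2$.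

* If $a$ is not used, drop any principal vertex other than $x_1,x_2$, with its paths.
* If $a$ is principal, drop $a$ with its paths.
* If $a$ is interior to the path joining $y,z$ and $\{y,z\}\ne\{x_1,x_2\}$, drop a principal vertex in $\{y,z\}\setminus\{x_1,x_2\}$ with its paths; the path through $a$ goes with it.
* If $a$ is interior to the $x_1x_2$-path, delete that path and choose a principal vertex $u\ne x_1,x_2$. The $x_1u$-path and the $ux_2$-path share only $u$, so their union is a path, and we use it as the new $x_1x_2$-path. Delete all other paths at $u$, and regard $u$ as no longer principal. The new path meets the surviving paths only in common endpoints.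

In each case $r$ principal vertices remain, including $x_1,x_2$, and $a$ is gone.

For the consequence, let $r=f(d)+1\ge3$. Some $P\in\mathcal P^d$ and $x_1,x_2$ have no $K_r(x_1,x_2)$, so the pyramid has no $K_{f(d)+2}(x_1,x_2)$. Since a larger $K_{r'}(x_1,x_2)$ would contain a smaller one, $f(d+1)\le f(d)+1$. ∎

## 7. Parallel segments over a set of $0/1$-points

Each added dimension will carry a segment parallel to a coordinate direction of the starting $0/1$-points. Its two ends are the two new vertices. The parallelism creates many parallelograms, hence, by Lemma 1, many non-adjacent pairs.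

**Definition ($P(V_0,t)$).** Let $E$ be a finite set, $e=|E|$, with standard basis $(\varepsilon_k)_{k\in E}$ of $\mathbb R^E$. Let $V_0\subset\{0,1\}^E$ contain $0$ and all $\varepsilon_k$. Let $t_k\ge1$ $(k\in E)$ be integers, $T=\sum_k t_k$, and let $u_{k,i}$ $(k\in E,\ 1\le i\le t_k)$ be the standard basis of $\mathbb R^T$. Then $P=P(V_0,t)\subset\mathbb R^E\times\mathbb R^T$ is the convex hull of the points
$$(v,0)\ (v\in V_0),\qquad (k,i,0):=(0,u_{k,i}),\qquad (k,i,1):=(\varepsilon_k,u_{k,i}).$$

*Example.* Let $E=\{1\}$, $V_0=\{0,1\}$. For $t_1=1$ the four points are $(0,0),(1,0),(0,1),(1,1)$, a square. For $t_1=2$ we get three parallel segments over the points $0,u_{1,1},u_{1,2}$ of the plane, a triangular prism.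

The listed points are distinct $0/1$-vectors. Each is a vertex of the unit cube, and $P$ lies in the unit cube, so each is a vertex of $P$. Hence $P$ has exactly $|V_0|+2T$ vertices. The $e+T+1$ points $0$, $(\varepsilon_k,0)$, $(0,u_{k,i})$ are affinely independent, so $\dim P=e+T$.

Write $v$ for $(v,0)$, and $v\oplus\varepsilon_k$ for $v$ with coordinate $k$ flipped. By Lemma 1 the following pairs are **non-adjacent**.

* (N1) $(k,i,0)$ and $(k,j,1)$ for $i\ne j$, because $(0,u_{k,i})+(\varepsilon_k,u_{k,j})=(\varepsilon_k,u_{k,i})+(0,u_{k,j})$.
* (N2) $v\in V_0$ and $(k,i,1-v_k)$, whenever $v\oplus\varepsilon_k\in V_0$. If $v_k=0$, then $(v,0)+(\varepsilon_k,u_{k,i})=(v+\varepsilon_k,0)+(0,u_{k,i})$. If $v_k=1$, then $(v,0)+(0,u_{k,i})=(v-\varepsilon_k,0)+(\varepsilon_k,u_{k,i})$.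
* (N3) $v,v'\in V_0$ differing in at least two coordinates, if for some $k$ with $v_k\ne v'_k$ both $v\oplus\varepsilon_k$ and $v'\oplus\varepsilon_k$ lie in $V_0$. Here $v+v'=(v\oplus\varepsilon_k)+(v'\oplus\varepsilon_k)$, since in coordinate $k$ both sides equal $1$. The two pairs are different, because $v\oplus\varepsilon_k=v'$ would mean that $v,v'$ differ only in coordinate $k$.

In (N1) and (N2) the two pairs are visibly different, so Lemma 1 applies. In the triangular prism, (N1) names diagonals of the square face over $[u_{1,1},u_{1,2}]$, and (N2) names diagonals of the other two square faces.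

## 8. Cubes with segments: proof of Theorem 1

Take $E=\{1,2,3\}$, $V_0=\{0,1\}^3$, $x_1=000$, $x_2=111$, and integers $t_1,t_2,t_3\ge1$ with **at most one $t_k$ equal to $1$**. Then $d=3+T$ and
$$n=8+2T=2d+2,$$
the smallest value allowed by (2). As $V_0$ is the full cube, (N1), (N2), (N3) apply without restriction.

**Step 1.** *This step checks the hypotheses of Lemma 2.* By (N3), $x_1,x_2$ are non-adjacent. A cube vertex with exactly one $1$ differs from $x_2$ in two coordinates, so it is non-adjacent to $x_2$; one with exactly two $1$'s is non-adjacent to $x_1$. By (N2), $(k,i,0)$ is non-adjacent to $x_2$, whose $k$-th coordinate is $1$, and $(k,i,1)$ is non-adjacent to $x_1$.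

**Step 2.** *This step turns a hypothetical refinement into a clique.* Suppose $G(P)$ contains $K_{d+1}(x_1,x_2)$. By (1), $2(d+1)+\Omega\le 2d+2$, so $\Omega=0$. Hence $R'$ is a clique in $G(P)-\{x_1,x_2\}$ with $|R'|=d-1=T+2$.

**Step 3.** *This step shows that every clique $W$ in $G(P)-\{x_1,x_2\}$ has at most $T+1$ vertices, which is the contradiction.* Let $W_0$ be the set of cube vertices in $W$, and $W_k$ the set of vertices $(k,i,\cdot)$ in $W$, for $k=1,2,3$. By (N3) any two elements of $W_0$ differ in exactly one coordinate, so their numbers of $1$'s have different parities. Three numbers cannot have pairwise different parities, so $|W_0|\le2$.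

* *$|W_0|=2$.* Let $W_0=\{v,v'\}$, differing exactly in coordinate $k$. By (N2), $v$ excludes all $(k,i,1-v_k)$ from $W$, and $v'$ excludes all $(k,i,1-v'_k)=(k,i,v_k)$. So $W_k=\emptyset$. For $l\ne k$, (N2) gives $W_l\subset\{(l,i,v_l):1\le i\le t_l\}$, so $|W_l|\le t_l$. Thus $|W|\le2+T-t_k\le T+1$.
* *$|W_0|=1$.* Let $W_0=\{v\}$. By (N2), $W_l\subset\{(l,i,v_l)\}$ for all $l$, so $|W|\le1+T$.
* *$W_0=\emptyset$.* Suppose $W_k$ contains vertices of both kinds. By (N1), whenever $(k,i,0),(k,j,1)\in W_k$ we have $i=j$. Hence there is only one of each kind, and $|W_k|=2$. If $W_k$ contains vertices of only one kind, or none, then $|W_k|\le t_k$. Therefore $|W|\le\sum_k\max(t_k,2)\le T+1$, because at most one $t_k$ equals $1$.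

So $G(P)$ does not contain $K_{d+1}(x_1,x_2)$. With $t=(1,2,2)$ we have $T=5$, $d=8$, $n=18$. For $d>8$ increase $t_3$ (or apply Lemma 3 repeatedly). This proves Theorem 1. $\blacksquare$

Explicitly, for $d=8$ the polytope in $\mathbb R^3\times\mathbb R^5$ is the convex hull of $\{0,1\}^3\times\{0\}$ and the ten points
$$(0,u_1),\ (\varepsilon_1,u_1),\qquad (0,u_i),\ (\varepsilon_2,u_i)\ (i=2,3),\qquad (0,u_i),\ (\varepsilon_3,u_i)\ (i=4,5),$$
with $x_1=(000,0)$ and $x_2=(111,0)$.

**Why at most one $t_k$ may equal $1$.** Take $t=(1,1,2)$, so $T=4$, $d=7$. Consider the six vertices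
$$(0,u_{1,1}),\ (\varepsilon_1,u_{1,1}),\ (0,u_{2,1}),\ (\varepsilon_2,u_{2,1}),\ (0,u_{3,1}),\ (0,u_{3,2}).$$
The linear functional "sum of the $\mathbb R^T$-coordinates minus the third $\mathbb R^E$-coordinate" equals $1$ on these six, $0$ on $(\varepsilon_3,u_{3,1})$ and $(\varepsilon_3,u_{3,2})$, and is at most $0$ on cube vertices. So the six points are the vertices of a face. They are linearly independent, so this face is a simplex and the six points form a clique. As $6=T+2=d-1$, the bound of Step 3 fails and the argument gives no contradiction. This decides nothing about $d=7$; it only shows where this argument ends.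

## 9. Many blocks: proof of Theorem 2(a)

Theorem 1 gives loss at least $1$, and Lemma 3 keeps a loss without increasing it. For a loss proportional to $d$ we combine $m$ blocks of three coordinates and make each block cost something. Taking $V_0=\{0,1\}^{3m}$ with bounded $t_k$ is hopeless for our method: $n$ is then exponential in $m$ while $d$ is linear in $m$. Since $\Omega\le\binom{d-1}2$ in any case, (1) excludes nothing once $m$ is large. So $V_0$ will contain only a small $3$-cube around $0$ and one around $\mathbf 1$ for each block.

Let $m\ge3$ be an integer, $E=\{1,\dots,m\}\times\{1,2,3\}$, with blocks $B_g=\{g\}\times\{1,2,3\}$. For $S\subset E$ let $\chi_S\in\{0,1\}^E$ be its indicator vector, and put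
$$V_0=\{\chi_S,\ \chi_{E\setminus S}:\ S\subset B_g\text{ for some }g\},\qquad x_1=0,\qquad x_2=\mathbf 1=\chi_E.$$
Each block has $7$ nonempty subsets $S$. The vectors $\chi_S$ have at most $3$ ones and the vectors $\chi_{E\setminus S}$ at least $3m-3\ge6$, so no coincidences occur and $|V_0|=2+14m$. Let $\lambda=20$ and $t_k=t=2\lambda+12=52$ for all $k$. Then $T=3mt$ and
$$d=3m+3mt=159m,\qquad n=2+14m+6mt=2d+2+8m.$$
For $m=3$ this is $|V_0|=44$, $d=477$, $n=980$. We now exceed the minimum in (2) by $8m$, so $8m$ non-adjacent pairs come for free. The aim is to show that a large principal set produces about $\lambda m=20m$ of them.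

**Step 1.** *This step checks the hypotheses of Lemma 2.* The identity $0+\mathbf 1=\varepsilon_k+(\mathbf 1-\varepsilon_k)$ and Lemma 1 show that $x_1,x_2$ are non-adjacent. Let $\emptyset\ne S\subset B_g$. If $|S|\ge2$, write $S=S_1\sqcup S_2$ with both parts nonempty; then $0+\chi_S=\chi_{S_1}+\chi_{S_2}$, so $\chi_S$ is non-adjacent to $x_1$. If $S=\{k\}$, take $l\in B_g\setminus\{k\}$; then $\mathbf 1+\varepsilon_k=(\mathbf 1-\varepsilon_l)+(\varepsilon_k+\varepsilon_l)$, so $\chi_S$ is non-adjacent to $x_2$. The map $v\mapsto\mathbf 1-v$ preserves $V_0$, exchanges $x_1$ and $x_2$, and carries each relation $p+q=p'+q'$ in $V_0$ to another such relation. So every $\chi_{E\setminus S}$ is also non-adjacent to $x_1$ or $x_2$. Finally, $\varepsilon_k$ and $\mathbf 1-\varepsilon_k$ lie in $V_0$, so by (N2) $(k,i,1)$ is non-adjacent to $x_1$ and $(k,i,0)$ is non-adjacent to $x_2$.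

**Step 2.** *This step records the two counts that a refinement must satisfy.* Suppose $G(P)$ contains $K_r(x_1,x_2)$ with $r=d+1-j\ge2$. Lemma 2 gives
$$\Omega\le n-2r=8m+2j.\tag{3}$$
Let $\rho_g$ be the number of elements of $R'$ of the form $\chi_S$ or $\chi_{E\setminus S}$ with $\emptyset\ne S\subset B_g$; we call these the block-$g$ vertices of $R'$, and $\rho_g\le14$. Let $\alpha_k,\beta_k$ be the numbers of vertices $(k,i,1)$, respectively $(k,i,0)$, in $R$. Put
$$M_k=\max(\alpha_k,\beta_k)\le t,\qquad \mu_k=\min(\alpha_k,\beta_k),\qquad \eta_k=t-\alpha_k-\beta_k=t-M_k-\mu_k\ge-\mu_k .$$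
So $\eta_k$ measures how far direction $k$ falls short of contributing $t$ principal vertices. Now $|R'|=r-2=d-1-j=3m+3mt-1-j$, and also $|R'|=\sum_g\rho_g+\sum_k(t-\eta_k)=\sum_g\rho_g+3mt-\sum_k\eta_k$. Hence
$$\sum_g\rho_g-\sum_k\eta_k=3m-1-j.\tag{4}$$
If $j$ is small, the blocks have $\rho_g-\sum_{k\in B_g}\eta_k$ close to $3$ on average. The next step shows that everything above $2$ is expensive.

**Step 3.** *This step bounds below the number of non-adjacent pairs caused by one block.* Let $\Omega_g$ be the number of non-adjacent pairs in $R'$ of the following two types, with $k\in B_g$: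

* (i) $(k,i,0),(k,j',1)$ with $i\ne j'$, non-adjacent by (N1);
* (ii) $v,(k,i,1-v_k)$ with $v$ a block-$g$ vertex of $R'$. Flipping a coordinate $k\in B_g$ of $\chi_S$ or $\chi_{E\setminus S}$ with $S\subset B_g$ replaces $S$ by another subset of $B_g$, so $v\oplus\varepsilon_k\in V_0$ and (N2) applies.

The block $g$ can be read off from $k$, so pairs for different $g$ are different, and $\Omega\ge\sum_g\Omega_g$. We claim that
$$\Omega_g\ \ge\ \lambda\Bigl(\rho_g-2-\sum_{k\in B_g}\eta_k\Bigr).\tag{5}$$

*Pairs of type (i).* For each $k$ there are $\alpha_k\beta_k$ pairs $(k,i,0),(k,j',1)$ in $R'$, and at most $\mu_k$ of them have $i=j'$. This leaves at least $\alpha_k\beta_k-\mu_k=\mu_k(M_k-1)$ pairs.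

*Pairs of type (ii).* For each $k\in B_g$ choose $\sigma_k\in\{0,1\}$ such that exactly $M_k$ of the vertices $(k,\cdot,\sigma_k)$ are in $R$. If a block-$g$ vertex $v\in R'$ has $v_k\ne\sigma_k$ for some $k\in B_g$, then $1-v_k=\sigma_k$, so $v$ lies in at least $M_k$ pairs of type (ii). The condition $v_k=\sigma_k$ for all $k\in B_g$ determines $S$ both for vertices $\chi_S$ and for vertices $\chi_{E\setminus S}$, so at most two block-$g$ vertices satisfy it.

Call $k\in B_g$ heavy if $M_k\ge\lambda+1$ and light otherwise.

*No light direction.* Type (i) gives at least $\lambda\sum_{k\in B_g}\mu_k$ pairs. All but at most two block-$g$ vertices lie in at least $\lambda+1$ pairs of type (ii), and each such pair contains only one block-$g$ vertex. Therefore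
$$\Omega_g\ge\lambda\sum_{k\in B_g}\mu_k+(\lambda+1)\max(0,\rho_g-2)\ge\lambda\Bigl(\rho_g-2+\sum_{k\in B_g}\mu_k\Bigr),$$
and (5) follows from $\mu_k\ge-\eta_k$.

*At least one light direction.* For light $k$ we have $\mu_k\le M_k\le\lambda$, so $\eta_k\ge t-2\lambda=12$. Let $c\ge1$ be the number of light directions in $B_g$. With $\rho_g-2\le12$ and $-\eta_k\le\mu_k$ for heavy $k$,
$$\rho_g-2-\sum_{k\in B_g}\eta_k\le12-12c+\sum_{k\text{ heavy}}\mu_k\le\sum_{k\text{ heavy}}\mu_k .$$
The pairs of type (i) with $k$ heavy give $\Omega_g\ge\lambda\sum_{k\text{ heavy}}\mu_k$, and (5) follows.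

This case explains the choice $t=2\lambda+12$: a light direction loses at least $12$, which pays for the at most $14$ block-$g$ vertices, apart from the two that are free.

**Step 4.** *This step adds up the blocks and compares with (3).* Summing (5) over $g$ and using (4),
$$\Omega\ge\lambda\Bigl(\sum_g\rho_g-2m-\sum_k\eta_k\Bigr)=\lambda(m-1-j).$$
With (3), $20(m-1-j)\le8m+2j$, i.e. $22j\ge12m-20$, i.e. $j\ge(6m-10)/11$. Applying this to $r=f(159m)$,
$$f(159m)\le159m+1-\frac{6m-10}{11}\qquad(m\ge3).\tag{6}$$

**Step 5.** *This step passes from multiples of $159$ to all $d$.* Let $d\ge477=3\cdot159$ and $m=\lfloor d/159\rfloor$. Then $m\ge3$ and $m\ge(d-158)/159$. By Lemma 3 the loss is nondecreasing, so $d+1-f(d)\ge159m+1-f(159m)\ge(6m-10)/11$ by (6). Since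
$$\frac{6m-10}{11}\ge\frac{6(d-158)-1590}{11\cdot159}=\frac{6d-2538}{1749},$$
we get
$$f(d)\le d+1-\frac{6d-2538}{1749}=\Bigl(1-\frac6{1749}\Bigr)d+1+\frac{2538}{1749}\le\Bigl(1-\frac1{292}\Bigr)d+\frac52 .$$
The last inequality holds because $6\cdot292=1752\ge1749$ and $2\cdot2538=5076\le5247=3\cdot1749$.

For $d\le438$ we have $d/292\le\frac32$, so $f(d)\le d+1\le d-\frac d{292}+\frac52$. For $439\le d\le476$, Theorem 1 gives $f(d)\le d$, and $d/292<\frac52$, so again $f(d)\le d-\frac d{292}+\frac52$. This proves Theorem 2(a). $\blacksquare$

## 10. A refinement of $K_{d+1}$ through one prescribed vertex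

We turn to the lower bound, Theorem 2(b). With one prescribed vertex instead of two, the full $K_{d+1}$ is always there.

**Lemma 4 (Grünbaum).** For every vertex $x$ of a $d$-polytope $P$, $d\ge1$, $G(P)$ contains a refinement of $K_{d+1}$ with $x$ principal.

*Proof.* Induction on $d$. For $d=1$ the graph is $K_2$. Let $d\ge2$. The vertex figure $P/x$ is a $(d-1)$-polytope, so $G(P/x)$ contains a refinement $J$ of $K_d$. We lift $J$ to $G(P)-x$. Replace each vertex of $J$ by the corresponding neighbor of $x$. Replace each edge of $J$, corresponding to a $2$-face $F\ni x$, by the path obtained from the boundary polygon of $F$ by deleting $x$. This path joins the two neighbors of $x$ on the polygon, which correspond to the two ends of the edge of $J$.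

The path contains no other neighbor of $x$: if $w\in F$ is adjacent to $x$ in $G(P)$, then $[x,w]$ is a face of $P$ contained in $F$, hence an edge of the polygon $F$. Two distinct $2$-faces through $x$ meet in a common face containing $x$, which is $\{x\}$ or an edge $[x,y]$. So the two corresponding paths share at most one vertex $y$, and $y$ is then a neighbor of $x$, hence an end of both. The lifted paths therefore form a subdivision of $J$, i.e. a refinement of $K_d$ in $G(P)-x$, whose principal vertices are neighbors of $x$. Adding $x$ and the edges from $x$ to these principal vertices gives a refinement of $K_{d+1}$ with $x$ principal. ∎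

*Example.* For the $3$-cube and $x=000$, the three squares at $x$ lift the triangle $P/x$ to the hexagon $100,110,010,011,001,101$. Together with the edges from $000$ it is a refinement of $K_4$ with principal vertices $000,100,010,001$. The vertex $111$ is not on it at all.

## 11. Rerouting a fan: proof of Theorem 2(b)

For $d=1,2$ the claim holds since $f(1)=2=\lfloor4/2\rfloor$ and $f(2)=3\ge\lfloor5/2\rfloor$. Let $d\ge3$, $N=d+1$, $s=\lfloor N/2\rfloor\ge2$, and let $x_1\ne x_2$ be vertices of $P\in\mathcal P^d$. We want $K_{s+1}(x_1,x_2)$, since $s+1=\lfloor(d+3)/2\rfloor$.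

By Lemma 4 there is a refinement $K$ of $K_N$ in $G(P)$ with principal set $Y\ni x_1$. Let $L(y,y')$ be its branch path between $y,y'\in Y$. If $x_2\in Y$ we are done, by dropping principal vertices other than $x_1,x_2$. So assume $x_2\notin Y$. By Balinski and Menger there is a fan from $x_2$ to $Y$, and the first attempt is to make $x_2$ and the ends of the fan principal, joining the ends along $K$. The trouble is that fan paths may cross the branch paths of $K$. Suppose a fan path $Q_y$ crosses $L(y',y'')$ in a vertex $z$. One would like to reroute $Q_y$ at $z$ along the branch path to $y'$. If $y'$ is already an end of the fan, different from $y$, two fan paths would then end in $y'$, and we no longer have a fan. Rerouting works when the branch path leads to a vertex that is *not* an end of the fan. So we use a fan with only $s$ ends, leave the other $N-s\ge s$ vertices of $Y$ free, and choose the new principal vertices among the free ones (together with $x_1$). Each fan path reaches its end $y$, or nearly so, and continues along a branch path to a free vertex.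

**Step 1.** *This step chooses the fan.* As $G(P)$ is $d$-connected, $|Y|=d+1\ge d$ and $s\le d$, there is a $d$-fan from $x_2$ to $Y$, hence an $s$-fan. Among all $s$-fans from $x_2$ to $Y$ choose one with the fewest edges outside $K$. Let $O$ be its set of ends, $|O|=s$, let $U=Y\setminus O$, and let $Q_y$ be the path ending in $y\in O$. Since each $Q_y$ meets $Y$ only in $y$, the fan contains no vertex of $U$.

For a vertex $z$ of $Q_y$ write $zQ_yy$ for the part of $Q_y$ from $z$ to $y$. We shall use the following repeatedly.

*Rerouting.* Let $u\in U$ and $y_0\in Y\setminus\{u\}$. Suppose the fan vertex $z$ on $L(u,y_0)$ closest to $u$ is an interior vertex of $L(u,y_0)$, and that $z\in Q_{y}$. Replace $zQ_{y}y$ by the part of $L(u,y_0)$ from $z$ to $u$. That part meets the fan only in $z$ and $Y$ only in $u$, so we obtain another $s$-fan, with $u$ in place of $y$ as an end. All new edges lie in $K$. By minimality no removed edge lies outside $K$, that is, $zQ_{y}y\subset K$. Now $z$ is an interior vertex of the branch path $L(u,y_0)$, so a path in $K$ starting at $z$ runs along $L(u,y_0)$ until it reaches $u$ or $y_0$. As $zQ_{y}y$ meets $Y$ only in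 $y$, it is the part of $L(u,y_0)$ from $z$ to $y$, and $y\in\{u,y_0\}$. Since $u\notin O$, we conclude $y=y_0$.

**Step 2.** *This step clears the branch paths between free vertices.*

*Claim 1. For distinct $u,u'\in U$, the path $L(u,u')$ is disjoint from the fan.* Otherwise let $z$ be the fan vertex on $L(u,u')$ closest to $u$. It is interior to $L(u,u')$, since the fan contains no vertex of $U$. Let $z\in Q_y$ (any $y\in O$ if $z=x_2$). Rerouting with $y_0=u'$ gives $y=u'$, contradicting $u'\notin O$.

**Step 3.** *This step controls the branch paths from free vertices to ends of the fan.*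

*Claim 2. For $u\in U$, $y\in O$, the fan meets $L(u,y)$ exactly in a common terminal segment $[z,y]$ of $L(u,y)$ and $Q_y$, with $z\ne x_2$ (possibly $z=y$). In particular $L(u,y)$ contains neither $x_2$ nor any vertex of $Q_{y'}$ for $y'\in O$, $y'\ne y$.* Let $z$ be the fan vertex on $L(u,y)$ closest to $u$; it exists because $y$ is in the fan, and $z\ne u$. If $z=y$, the fan meets $L(u,y)$ only in $y\ne x_2$. So let $z$ be interior to $L(u,y)$.

Suppose $z=x_2$. Then $z\in Q_{y'}$ for every $y'\in O$, and rerouting with $y_0=y$ gives $y'=y$ for every $y'\in O$. So $O=\{y\}$, contradicting $s\ge2$. Hence $z\ne x_2$, and $z$ lies on a unique $Q_{y'}$. Rerouting gives $y'=y$ and shows that $zQ_yy$ is the part of $L(u,y)$ from $z$ to $y$. By the choice of $z$ all fan vertices on $L(u,y)$ lie in this part, and all its vertices are on $Q_y$. So the fan meets $L(u,y)$ exactly in $[z,y]=zQ_yy$. This segment does not contain $x_2$, because $z\ne x_2$; and $Q_{y'}\cap Q_y=\{x_2\}$ for $y'\ne y$, so it contains no vertex of $Q_{y'}$.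

**Step 4.** *This step defines the new branch paths at $x_2$.* For $u\in U$, $y\in O$, and $z$ from Claim 2, let $D(y,u)\subset Q_y\cup L(u,y)$ follow $Q_y$ from $x_2$ to $z$ and then $L(u,y)$ from $z$ to $u$. The second part meets the fan only in $z$, so $D(y,u)$ is a path. Its only vertices in $Y$ are $u$ and possibly $y$.

We now build the refinement, in two cases according to the position of $x_1\in Y=U\cup O$.

**Step 5, Case A: $x_1\in U$.** *Here $x_1$ is chosen as one of $s$ free principal vertices.* As $|U|=N-s\ge s$, choose $U'\subset U$ with $|U'|=s$ and $x_1\in U'$, and a bijection $O\to U'$, $y\mapsto u(y)$. The principal vertices are $\{x_2\}\cup U'$, which are $s+1$ vertices. The paths are $D(y,u(y))$ for $y\in O$, and $L(u,u')$ for distinct $u,u'\in U'$. We check the intersections.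

* $D(y,u(y))$ and $D(y',u(y'))$ with $y\ne y'$ meet only in $x_2$: we have $Q_y\cap Q_{y'}=\{x_2\}$; by Claim 2, $L(u(y),y)\cap Q_{y'}=\emptyset$ and $L(u(y'),y')\cap Q_y=\emptyset$; and $L(u(y),y)\cap L(u(y'),y')=\emptyset$, as these are branch paths of $K$ without a common end.
* $D(y,u(y))$ and $L(u,u')$: by Claim 1, $L(u,u')$ is disjoint from $Q_y$. It meets $L(u(y),y)$ only in a common end, which can only be $u(y)$.
* Two paths $L(u,u')$ are branch paths of $K$ and meet only in common ends.
* No path passes through a further principal vertex: $D(y,u(y))$ contains no vertex of $U$ except $u(y)$, and $L(u,u')$ contains no vertex of $Y$ except its ends, and by Claim 1 not $x_2$.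

So this is a refinement of $K_{s+1}$ with $x_1,x_2$ principal.

**Step 6, Case B: $x_1\in O$.** *Here $Q_{x_1}$ itself serves as the $x_1x_2$-path, and one possibly bad free vertex must be avoided.* If $u\in U$ and $L(u,x_1)$ meets the fan in more than $x_1$, then by Claim 2 the last edge of $L(u,x_1)$ is the last edge of $Q_{x_1}$. Different branch paths ending in $x_1$ share only $x_1$, so they have different last edges. Hence this happens for at most one $u\in U$; if there is one, call it $u^*$. Outside $u^*$ there are at least $N-s-1\ge s-1$ vertices of $U$. Choose a set $U'$ of $s-1$ of them, and a bijection $O\setminus\{x_1\}\to U'$, $y\mapsto u(y)$. The principal vertices are $\{x_1,x_2\}\cup U'$, which are $s+1$ vertices. The paths are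
$$Q_{x_1};\qquad L(u,x_1)\ (u\in U');\qquad L(u,u')\ (u\ne u'\in U');\qquad D(y,u(y))\ (y\in O\setminus\{x_1\}).$$
We check the intersections.

* $Q_{x_1}$ meets $L(u,x_1)$ only in $x_1$, by the choice of $U'$. It is disjoint from $L(u,u')$ by Claim 1. It meets $D(y,u(y))$ only in $x_2$, since $Q_{x_1}\cap Q_y=\{x_2\}$ and $Q_{x_1}\cap L(u(y),y)=\emptyset$ by Claim 2.
* $L(u,x_1)$ and $D(y,u(y))$: $L(u,x_1)$ meets the fan only in $x_1$, and $x_1\notin Q_y$ for $y\ne x_1$, so it is disjoint from $Q_y$. It meets $L(u(y),y)$ only in a common end, which can only be $u=u(y)$.
* $L(u,x_1)$ meets $L(u',x_1)$, and it meets $L(u',u'')$, only in common ends, as these are branch paths of $K$.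
* The pairs among the $D(y,u(y))$ and the $L(u,u')$ are treated exactly as in Case A.
* No path passes through a further principal vertex. $Q_{x_1}$ contains no vertex of $U$. $L(u,x_1)$ contains only its ends from $Y$, and it does not contain $x_2$, as it meets the fan only in $x_1$. $L(u,u')$ contains only its ends from $Y$ and avoids $x_2$ by Claim 1. $D(y,u(y))$ contains from $Y$ only $u(y)$ and possibly $y$, and $y\ne x_1$ is not principal.

So this is again a refinement of $K_{s+1}$ with $x_1,x_2$ principal.

In both cases $G(P)$ contains $K_{s+1}(x_1,x_2)$ with $s+1=\lfloor(d+1)/2\rfloor+1=\lfloor(d+3)/2\rfloor$. This proves Theorem 2(b). $\blacksquare$
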